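# Every Bäcklund transformation of the second Painlevé equation is $T^n$ or $S\circ T^n$

## 1. Rational solutions climbed from $y=0$

Consider the family of equations
$$P_{II}(\alpha):\qquad \frac{d^2y}{dt^2}=2y^3+ty+\alpha ,\qquad \alpha\in\mathbb C. \tag{1}$$
For $\alpha=0$ one solution is visible: $y=0$. Here is a recipe that produces more. Put
$$T_+(\alpha,y)=-y-\frac{\alpha+1/2}{y'+y^2+t/2},\qquad T_-(\alpha,y)=-y+\frac{\alpha-1/2}{y'-y^2-t/2},\qquad S(y)=-y. \tag{2}$$
Apply $T_+(0,\cdot)$ to $y=0$: we get $-\frac{1/2}{t/2}=-\frac1t$. Is this a solution of something? With $y=-1/t$ we have $y''=-2/t^3$, $2y^3=-2/t^3$, $ty=-1$, so $y''=2y^3+ty+1$: it solves $P_{II}(1)$. Apply $T_+(1,\cdot)$ to it. Now $y'=y^2=1/t^2$, so $y'+y^2+\frac t2=\frac{t^3+4}{2t^2}$ and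
$$T_+(1,-1/t)=\frac1t-\frac{3t^2}{t^3+4},$$
which (by Lemma 2.2 below) solves $P_{II}(2)$. We can also go back: for $y=-1/t$ we have $y'-y^2-\frac t2=-\frac t2$, so $T_-(1,-1/t)=\frac1t+\frac{1/2}{-t/2}=0$.

So $T_+$ raises $\alpha$ by $1$ and $T_-$ lowers it by $1$, for all solutions at once, not only rational ones. And $S$ takes $P_{II}(\alpha)$ to $P_{II}(-\alpha)$, since every term of (1) except $\alpha$ is odd in $y$. Now the question arises by itself. Is there any other rational recipe in $t,y,y'$ that turns all solutions of one equation of the family into solutions of another? Could one go from $P_{II}(0)$ to $P_{II}(\sqrt2)$?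

Solutions are meromorphic functions $\mathcal P(t)$ on some domain. For $F\in\mathbb C(t)(y,y')$, $F(\mathcal P,\mathcal P')$ is the function obtained by substitution; it is defined when the denominator of $F$ does not vanish identically along $(\mathcal P,\mathcal P')$.

**Definition.** A *Bäcklund transformation* (BT) from $P_{II}(\alpha)$ to $P_{II}(\beta)$ is a rational function $F\in\mathbb C(t)(y,y')$, $F\notin\mathbb C(t)$, such that for every solution $\mathcal P$ of $P_{II}(\alpha)$ for which $F(\mathcal P,\mathcal P')$ is defined, $F(\mathcal P,\mathcal P')$ is a solution of this same equation $P_{II}(\beta)$. A BT of $P_{II}(\alpha)$ is a BT from $P_{II}(\alpha)$ to $P_{II}(\beta)$ for some $\beta$.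

"Every solution" matters: $F=y-\frac1t$ sends the solution $0$ of $P_{II}(0)$ to the solution $-1/t$ of $P_{II}(1)$, but we shall see in Section 3 that it is not a BT.

**Definition.** A *composition* of $T_+,T_-,S$ starting at $P_{II}(\alpha)$ is a finite chain $\alpha_0=\alpha,\alpha_1,\dots,\alpha_k$ with maps $G_i\in\{T_+(\alpha_{i-1},\cdot),\,T_-(\alpha_{i-1},\cdot),\,S\}$, where $\alpha_i=\alpha_{i-1}+1$, $\alpha_{i-1}-1$, $-\alpha_{i-1}$ respectively. The map $G_k\circ\dots\circ G_1$ is an element of $\mathbb C(t)(y,y')$: each intermediate expression is substituted into the next map together with its $t$-derivative, and $y''$ is eliminated by $y''=2y^3+ty+\alpha$. The identity $I(y)=y$ is the empty composition.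

The question, posed at https://fsw01.bcc.cuny.edu/joel.nagloo/posterManzour.pdf, is whether for each $\alpha\in\mathbb C$ all BTs of $P_{II}(\alpha)$ are compositions of $T_+$, $T_-$ and $S$. The answer is yes. For $n\ge0$ let $T^n$ be the composition of $n$ maps $T_+$ starting at $P_{II}(\alpha)$; for $n<0$, of $|n|$ maps $T_-$. So $T^n$ goes from $P_{II}(\alpha)$ to $P_{II}(\alpha+n)$.

**Theorem 1.** Let $\alpha\in\mathbb C$. Every BT of $P_{II}(\alpha)$ is equal, in $\mathbb C(t)(y,y')$, to some $T^n$ or $S\circ T^n$, $n\in\mathbb Z$.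

**Theorem 2.**
(i) Every BT $F$ is birational: $\mathbb C(t)(F,F')=\mathbb C(t)(y,y')$.
(ii) A BT from $P_{II}(\alpha)$ to $P_{II}(\beta)$ exists iff $\beta\in(\alpha+\mathbb Z)\cup(-\alpha+\mathbb Z)$. For such $\beta$ there is exactly one if $\alpha\notin\mathbb Z$, and exactly two if $\alpha\in\mathbb Z$. The only coincidences in the list of Theorem 1 are $T^n=S\circ T^{-2\alpha-n}$ for $\alpha\in\frac12+\mathbb Z$.
(iii) If $F\in\mathbb C(t)(y,y')\setminus\mathbb C(t)$ and $F(\mathcal P,\mathcal P')$ solves $P_{II}(\beta)$ for one solution $\mathcal P$ of $P_{II}(\alpha)$ with $\mathcal P,\mathcal P'$ algebraically independent over $\mathbb C(t)$, then $F$ is a BT, hence in the list of Theorem 1.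

A coincidence can be seen at once: for $\alpha=-\frac12$ formula (2) reads $T_+(-\frac12,y)=-y=S(y)$, which is $T^1=S\circ T^0$.

## 2. The identity $D^2F=2F^3+tF+\beta$ in $\mathbb C(t,y,z)$

We first replace solutions by algebra. Write $z=y'$, $K=\mathbb C(t,y,z)$, and let $D_\alpha$ be the derivation
$$D_\alpha=\partial_t+z\,\partial_y+(2y^3+ty+\alpha)\,\partial_z$$
of $K$; it is "$d/dt$ along solutions of $P_{II}(\alpha)$". $K_\alpha$ denotes $K$ with $D_\alpha$. I write $D=D_\alpha$ when $\alpha$ is fixed, and $D\log f:=Df/f$; thus $D\log(fg)=D\log f+D\log g$.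

**Lemma 2.1.** $F\in K\setminus\mathbb C(t)$ is a BT from $\alpha$ to $\beta$ iff
$$D_\alpha^2F=2F^3+tF+\beta\quad\text{in }K. \tag{3}$$

Proof. Write $F=P/Q$ with coprime $P,Q\in\mathbb C[t,y,z]$. Suppose $F$ is a BT and take any point $(t_0,y_0,z_0)$ with $Q\ne0$. The local solution of $P_{II}(\alpha)$ with $y(t_0)=y_0$, $y'(t_0)=z_0$ may be substituted, so the rational function $D^2F-2F^3-tF-\beta$, whose denominator is a power of $Q$, vanishes at this point. The point was arbitrary, so the function is $0$. Conversely, if (3) holds, it holds in $\mathbb C(t)[y,z,1/Q]$, which is stable under $D$, so every solution along which $Q\not\equiv0$ may be substituted. $\square$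

If $F$ and $D_\alpha F$ are algebraically independent over $\mathbb C(t)$, let $\varphi_F:K\to K$ be the homomorphism with $t\mapsto t$, $y\mapsto F$, $z\mapsto D_\alpha F$. (Section 7 shows that this independence is automatic for BTs.) For a BT $F$ from $\alpha$ to $\beta$,
$$\varphi_F D_\beta=D_\alpha\varphi_F. \tag{4}$$
Indeed both sides satisfy the Leibniz rule $\delta(fg)=\varphi_F(f)\delta(g)+\varphi_F(g)\delta(f)$, and they agree on generators: on $t$ both give $1$; on $y$ both give $D_\alpha F$; on $z$ they give $2F^3+tF+\beta$ and $D_\alpha^2F$. Composition is $G\circ F=\varphi_F(G)$, and by (4) we get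
$$\varphi_{G\circ F}=\varphi_F\varphi_G . \tag{5}$$

Put
$$g_+=z+y^2+\tfrac t2,\qquad g_-=z-y^2-\tfrac t2 .$$

**Lemma 2.2.** $T_\pm(\alpha,\cdot)$ is a BT from $\alpha$ to $\alpha\pm1$, and $T_-(\alpha+1,T_+(\alpha,y))=y$, $T_+(\alpha-1,T_-(\alpha,y))=y$. Every composition of $T_+,T_-,S$ is a defined BT, and its $\varphi$ is an automorphism of the field $K$. Moreover
$$T_+=y-D_\alpha\log g_+,\qquad T_-=y+D_\alpha\log g_- . \tag{6}$$

Proof. Direct differentiation gives
$$Dg_+=2yg_++\alpha+\tfrac12,\qquad Dg_-=-2yg_-+\alpha-\tfrac12, \tag{7}$$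
and (6) follows from (2). Let $c=\alpha+\frac12$, $g=g_+$, $Y=T_+(\alpha,y)=-y-c/g$. Then
$$Y'=-z+\frac{c(2yg+c)}{g^2}=-z+\frac{2yc}g+\frac{c^2}{g^2},\qquad Y^2=y^2+\frac{2yc}g+\frac{c^2}{g^2},$$
so $Y'-Y^2-\frac t2=-g$. Differentiate $Y'=Y^2+\frac t2-g$:
$$Y''=2Y\big(Y^2+\tfrac t2-g\big)+\tfrac12-2yg-c=2Y^3+tY-2g(Y+y)+\tfrac12-c=2Y^3+tY+\alpha+1,$$
because $g(Y+y)=-c$. Also $T_-(\alpha+1,Y)=-Y+\frac{c}{-g}=y$. From (2), $T_-(\alpha,\cdot)=S\,T_+(-\alpha,\cdot)\,S$, so $T_-$ is a BT from $\alpha$ to $\alpha-1$, and conjugating the inversion formula by $S$ gives $T_+(\alpha-1,T_-(\alpha,y))=y$. The field $\mathbb C(t)(T_\pm,DT_\pm)$ is $D$-stable by (3) and contains $y$ by the inversion formula, hence contains $z=Dy$ and equals $K$. So $T_\pm,DT_\pm$ are algebraically independent over $\mathbb C(t)$ and $\varphi_{T_\pm}$ is an automorphism; so is $\varphi_S$. In particular $T_\pm\notin\mathbb C(t)$. By (5) the product of these automorphisms belongs to the composition, sends $y$ outside $\mathbb C(t)$,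 and intertwines the derivations as in (4), so its value at $y$ satisfies (3). $\square$

## 3. Affine and polynomial candidates

*Affine $F=ay+b$ with $a,b\in\mathbb C(t)$, $a\ne0$.* Identity (3) reads
$$a''y+2a'z+a(2y^3+ty+\alpha)+b''=2(ay+b)^3+t(ay+b)+\beta .$$
The coefficient of $y^3$ gives $a=a^3$, so $a=\pm1$; that of $y^2$ gives $6a^2b=0$, so $b=0$; the constant term gives $\beta=a\alpha$. So only $I$ and $S$ occur; in particular $y-\frac1t$ is not a BT.

*Polynomial $F\in R:=\mathbb C(t)[y,z]$.* Give $t,y,z$ the weights $0,1,2$ and let $\deg'$ be the weighted degree, extended to $K$ by $\deg'(P/Q)=\deg'P-\deg'Q$. Then $\deg'Df\le\deg'f+1$ on $R$, hence on $K$ by the quotient rule.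

**Lemma 3.1.** Every BT satisfies $\deg'F\le1$. The only polynomial BTs are $\pm y$.

Proof. If $\deg'F=d>1$, then in (3) the term $2F^3$ has weight $3d>d+2$ and $3d>0$, while all other terms have weight at most $\max(d+2,0)$. Impossible. An element of $R$ of weight at most $1$ is $ay+b$, treated above. $\square$

So everything interesting is in the denominators. It is natural to continue with the poles of $F$ along irreducible polynomials $p\in R$. We shall do this in Section 10; it shows that each pole looks like $\pm Dp/p$, as in (6). But it says nothing about how many such $p$ occur. Already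
$$T^2=y-D\log\Big(g\,\varphi_{T_+}(g)\Big),\qquad g\,\varphi_{T_+}(g)=\frac{-g^3+2(yg+c)^2+tg^2}{g},$$
with $g=g_+$, $c=\alpha+\frac12$ (use $Y'+Y^2+\frac t2=-g+2Y^2+t$). On the zero solution with $\alpha=0$ the numerator is $\frac{t^3+4}8$, in agreement with Section 1. So one cannot hope to finish with an ansatz of a few poles.

A second approach, the one that will win, is to *compare*. Given a BT $F$ from $\alpha$ to $\beta$, pick $G$ from the list with the same target; then $\psi=\varphi_F\varphi_G^{-1}$ commutes with $D_\alpha$, and we try to show $\psi=\mathrm{id}$. Two things are missing: some control on $\psi$, and the existence of $G$, that is, $\beta\in\pm\alpha+\mathbb Z$. The first comes from a grading, in which the equation degenerates to an elliptic curve.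

## 4. The weights $2,1,2$ and the completion $\widehat K$

Give $t,y,z$ the degrees $2,1,2$. Then $2y^3$ and $ty$ have the same degree $3$, and
$$D_\alpha=D_0+X_\alpha,\qquad D_0=z\partial_y+(2y^3+ty)\partial_z,\qquad X_\alpha=\partial_t+\alpha\partial_z,$$
where $D_0$ raises degrees by $1$ and $X_\alpha$ lowers them by $2$.

**Definition.** $K_n\subset K$ is the set of quotients of homogeneous polynomials with degree difference $n$, together with $0$. For $f=P/Q\in K^*$, $\operatorname{lead}f=P_{top}/Q_{top}$ and $\deg f=\deg P-\deg Q$.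

$K_0=\mathbb C(t/y^2,z/y^2)$ is a field, $K_n=K_0y^n$, and $K=K_0(y)$ with $y$ transcendental over $K_0$. So $v=-\deg$ is the discrete valuation of $K_0(y)$ at $y=\infty$, with residue field $K_0$ and completion
$$\widehat K=K_0((1/y))=\Big\{\sum_{n\le N}f_n:\ f_n\in K_n\Big\}.$$
The $f_n$ are the *components* of $f$; the top nonzero one is $\operatorname{lead}f$. For example $\frac1{y+1}=y^{-1}-y^{-2}+\cdots$, and $T_+=-y-(\alpha+\frac12)g_+^{-1}$ has exactly the components $-y$ in degree $1$ and $-(\alpha+\frac12)g_+^{-1}$ in degree $-2$.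

The maps $D_0:K_n\to K_{n+1}$, $X_\alpha:K_n\to K_{n-2}$, $\partial_y$, $\partial_z$ act componentwise on $\widehat K$ and extend the given action on $K$ (both are derivations $K\to\widehat K$ agreeing on $t,y,z$). Also $\mathbb C(t)\subset\mathbb C((1/t))\subset\widehat K$; elements of $\mathbb C((1/t))$ have components in even degrees only, and $D_\alpha$ acts on them as $d/dt$.

Put
$$H=z^2-y^4-ty^2\in K_4,\qquad k=\mathbb C(t,H),\qquad \Delta=t^2-4H,\qquad B=H-\tfrac{t^2}4=-\tfrac\Delta4 .$$
One checks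
$$D_0t=D_0H=0,\qquad g_+g_-=B,\qquad D_0g_+=2yg_+ , \tag{8}$$
and $K=k(y,z)$ with $z^2=y^4+ty^2+H$.

**Lemma 4.1.** $k\cap K_n=0$ for odd $n$.

Proof. The automorphism $a:(t,y,z)\mapsto(t,-y,z)$ fixes $k$. A monomial $t^iy^jz^l$ of degree $n$ has $j\equiv n$ mod $2$, so $a$ acts on $K_n$ by $(-1)^n$. $\square$

## 5. The elliptic function field $K/k$ and classes modulo $D_0K$

To leading order the dynamics is $D_0$, which is differentiation along the elliptic curve $z^2=y^4+ty^2+H$ over $k$. Let $\mathcal E$ be its smooth projective model. The quartic has discriminant $16H\Delta^2\neq0$, so $\mathcal E$ is geometrically irreducible of genus $1$, $k$ is algebraically closed in $K$, and $dy/z$ has no zeros and no poles. Since $D_0$ is the derivation over $k$ with $D_0y=z$, we have $df=D_0f\cdot\frac{dy}z$.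

Consider places of $\bar kK$ over $\bar k$. At each of them $dy/z$ is a unit times the differential of a uniformizer; integrating term by term in the completion we find a uniformizer $u$ with $du=dy/z$. So the completion is $\bar k((u))$ and $D_0=d/du$ there. We use freely:

* If $f$ has a pole of order $p\ge1$, then $D_0f$ has a pole of order $p+1$.
* An element of $K$ (of $\bar kK$) without poles lies in $k$ (in $\bar k$). Hence $\ker D_0=k$ on $K$.
* For $f\in\bar kK$ the sum over all places of the coefficients of $u^{-1}$ in $f$ (the *residues* of $f$) is $0$.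
* No function on a curve of genus $1$ has divisor $p-q$ with $p\ne q$.

*Poles of $y$.* The function $y$ has two poles $\infty_\pm$, both simple, named so that $z/y^2=\mp1$ at $\infty_\pm$. Write $y=c_{-1}u^{-1}+c_0+c_1u+c_2u^2+\cdots$. Since $z=dy/du$, $z/y^2$ has value $-1/c_{-1}$, so $c_{-1}=\pm1$ at $\infty_\pm$. In $D_0^2y=2y^3+ty$ the order $u^{-2}$ gives $6c_0=0$, the order $u^{-1}$ gives $6c_1+tc_{-1}=0$, the order $u^0$ gives $2c_2=6c_2$. So at $\infty_\pm$
$$y=\pm\Big(\frac1u-\frac t6u+O(u^3)\Big),\quad y^2=u^{-2}-\frac t3+O(u^2),\quad z=\mp\Big(u^{-2}+\frac t6+O(u^2)\Big). \tag{9}$$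
Hence $g_-=-2u^{-2}+\cdots$ at $\infty_+$ and $g_+=2u^{-2}+\cdots$ at $\infty_-$. Away from $\infty_\pm$ both are regular, and $g_+g_-=B\in k^*$; so
$$\operatorname{div}g_+=2\infty_+-2\infty_- . \tag{10}$$

**Definition.** $[f]$ is the class of $f$ in the $k$-vector space $K/D_0K$.

Example: $[z]=[D_0y]=0$ and $[y]=\frac12[D_0\log g_+]$, which need not be zero. The key computations are the following.

**Lemma 5.1.** $[1]$ and $[y^2]$ are $k$-linearly independent.

Proof. Let $D_0f=c_1+c_2y^2$ with $c_i\in k$. By (9), $f$ has at most simple poles, at $\infty_\pm$, with residue $-c_2$ at each. So $-2c_2=0$, $f$ has no poles, $f\in k$, and $c_1=0$. $\square$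

**Lemma 5.2.** Let $x\in K$, $w=D_0x\ne0$, $D_0w=2x^3+tx$, $w^2=x^4+tx^2+\tilde H$ with $\tilde H\in k$, $\tilde\Delta=t^2-4\tilde H$, $\tilde H\tilde\Delta\ne0$. Then
$$\Big[\frac1{w^2}\Big]=-\frac{2\tilde H[1]+t[x^2]}{\tilde H\tilde\Delta},\qquad\Big[\frac{x^2}{w^2}\Big]=\frac{t[1]+2[x^2]}{\tilde\Delta}. \tag{11}$$

Proof. Using $x^4=w^2-tx^2-\tilde H$ twice,
$$D_0\Big(\frac xw\Big)=1-\frac{2x^4+tx^2}{w^2}=-1+\frac{tx^2+2\tilde H}{w^2},$$
$$D_0\Big(\frac{x^3}w\Big)=3x^2-\frac{2x^6+tx^4}{w^2}=x^2+t-\frac{(t^2-2\tilde H)x^2+t\tilde H}{w^2}.$$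
Taking classes gives two linear equations,
$$2\tilde H\Big[\frac1{w^2}\Big]+t\Big[\frac{x^2}{w^2}\Big]=[1],\qquad t\tilde H\Big[\frac1{w^2}\Big]+(t^2-2\tilde H)\Big[\frac{x^2}{w^2}\Big]=[x^2]+t[1],$$
with determinant $2\tilde H(t^2-2\tilde H)-t^2\tilde H=\tilde H\tilde\Delta$. Cramer's rule gives (11). $\square$

For $x=y$ (then $w=z$, $\tilde H=H$) Lemma 5.1 gives
$$[1/z^2]=-\frac{2H[1]+t[y^2]}{H\Delta}\neq0 . \tag{12}$$
Since $1/g_+=g_-/B$ and $[z]=0$, also
$$\Big[\frac1{g_+}\Big]=-\frac1B\Big([y^2]+\frac t2[1]\Big). \tag{13}$$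

## 6. Derivations over $\mathbb C(t)$ and an obstruction

To control a homomorphism $\psi$ we shall take its logarithm, a derivation, and compute commutators with $D_0+X_\alpha$. This section prepares them. Let
$$Z=\frac1{2z}\partial_z,\qquad T=\partial_t+\frac{y^2}{2z}\partial_z .$$
Then $Z(t)=Z(y)=0$, $Z(H)=1$, and $T(t)=1$, $T(y)=T(H)=0$. So on functions of $t,H,y$ they are the partial derivatives in $H$ and $t$ with $y$ fixed. A derivation of $K$ is determined by its values on $t,H,y$. Comparing these values gives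
$$[Z,D_0]=\frac1{2z^2}D_0,\qquad[T,D_0]=\frac{y^2}{2z^2}D_0,\qquad X_\mu=T+\omega Z,\quad\omega=-y^2+2\mu z \tag{14}$$
(for instance $[Z,D_0]y=Z(z)=\frac1{2z}$, and $X_\mu H=-y^2+2\mu z$). Every derivation $W$ of $K$ trivial on $\mathbb C(t)$ is $W=gZ+fD_0$ with $g=W(H)$, $f=W(y)/z$, and
$$[W,D_0]=\Big(\frac g{2z^2}-D_0f\Big)D_0-D_0(g)Z . \tag{15}$$

**Lemma 6.1.** If $W$ is a derivation of $K/\mathbb C(t)$ with $[W,D_0]=0$, then $W=fD_0$ with $f\in k$.

Proof. By (15), $D_0g=0$, so $g\in k$, and $D_0f=\frac g{2z^2}$, so $g[1/z^2]=0$. By (12) $g=0$; then $D_0f=0$ and $f\in k$. $\square$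

**Lemma 6.2 (obstruction).** Let $c\in k$ be homogeneous of degree $r$, $\mu\in\mathbb C$, and let $W=gZ+fD_0$ satisfy $[W,D_0]+[cD_0,X_\mu]=0$. Then $c=0$.

Proof. By (14), $[X_\mu,D_0]=\frac{y^2+\omega}{2z^2}D_0-D_0(\omega)Z=\frac\mu zD_0-D_0(\omega)Z$, and $X_\mu c=c_t+\omega c_H$, where $c_t,c_H$ are the partial derivatives of $c$ as a function of $t,H$. So
$$[cD_0,X_\mu]=-\frac{c\mu}zD_0+cD_0(\omega)Z-(c_t+\omega c_H)D_0 .$$
The $Z$-coefficient of the hypothesis is $-D_0(g)+cD_0(\omega)=0$, so $g=c\omega+b$ with $b\in k$. The $D_0$-coefficient gives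
$$D_0f=\frac{c\omega+b}{2z^2}-\frac{c\mu}z-c_t-\omega c_H=\frac{b-cy^2}{2z^2}-c_t+c_Hy^2-2\mu c_Hz .$$
Take classes, use (11) for $x=y$, and compare the coefficients of $[1]$ and $[y^2]$ (Lemma 5.1):
$$-\frac b\Delta-\frac{ct}{2\Delta}-c_t=0,\qquad-\frac{bt}{2H\Delta}-\frac c\Delta+c_H=0 .$$
Insert $b=-\frac{ct}2-\Delta c_t$ in the second and multiply by $4H$. The terms with $c$ combine to $\frac{t^2-4H}\Delta c=c$, so
$$c+2tc_t+4Hc_H=0 .$$
Since $t,H$ have degrees $2,4$, Euler's identity says $2tc_t+4Hc_H=rc$. So $(1+r)c=0$. If $r$ is odd, $c=0$ by Lemma 4.1; if $r$ is even, $1+r\neq0$. $\square$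

**Lemma 6.3.** The $D_\alpha$-constants of $\widehat K$ are $\mathbb C$.

Proof. Let $Dq=0$, $q\ne0$, with leading component $q_m$. In degree $m+1$: $D_0q_m=0$, so $q_m\in k$. In degree $m-2$: $D_0q_{m-3}+X_\alpha q_m=0$ with $X_\alpha q_m=(q_m)_t+(q_m)_H(-y^2+2\alpha z)$; taking classes, Lemma 5.1 gives $(q_m)_t=(q_m)_H=0$. So $q_m\in\mathbb C$ and $m=0$. Now $q-q_0$ is a constant; were it nonzero, it would have negative degree, against what we just proved. So $q=q_0$. $\square$

## 7. The leading form of a Bäcklund transformation is $\pm y$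

**Proposition 7.1.** If $F$ is a BT from $\alpha$ to $\beta$, then $\deg F=1$ and $\operatorname{lead}F=\pm y$.

**Step 1. Bound the degree.** This step shows $d:=\deg F\le1$. If $d>1$, then $3d>d+2$ and $3d>0$, so the degree $3d$ part of (3) is $0=2(\operatorname{lead}F)^3$. Impossible.

**Step 2. Exclude $d\le0$.** This step shows that a BT of degree at most $0$ would lie in $\mathbb C(t)$. The equation $tf=-\beta+f''-2f^3$ determines recursively a formal solution $f\in\mathbb C((1/t))$ of $P_{II}(\beta)$ with $\deg f\le-2$, $f=-\beta/t+\cdots$. Suppose $G=F-f\neq0$ has degree $e\le0$. Then $D^2G=2G^3+6fG^2+6f^2G+tG$. Since $3e$, $2e-2$ and $e-4$ are all less than $e+2$, the degree $e+2$ part is $D_0^2G_e=tG_e$. A pole of $G_e$ of order $p$ would give poles of order $p+2$ and $p$ on the two sides. So $G_e$ has no poles, $G_e\in k$, $tG_e=D_0^2G_e=0$, a contradiction. Hence $F=f$, so $\partial_yF=\partial_zF=0$ and $F\in\mathbb C(t)$, which is excluded.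

So $d=1$. Let $x=\operatorname{lead}F\in K_1$ and $w=D_0x\in K_2$. The degree $3$ part of (3) is
$$D_0^2x=2x^3+tx . \tag{16}$$

*Where a quick argument stops.* Equation (16) controls each pole of $x$ (simple, residue $\pm1$), and one might hope that this and homogeneity force $x=\pm y$. The term $ty$ must enter, however. Delete it: on $\mathbb C(y,z)$ let $E=z\partial_y+2y^3\partial_z$ and $x=\frac zy-\frac{2y^3}z$, of weight $1$. Then
$$Ex=-4y^2-\frac{z^2}{y^2}+\frac{4y^6}{z^2},\qquad E^2x=\frac{2z^3}{y^3}-12yz+\frac{24y^5}z-\frac{16y^9}{z^3}=2x^3,$$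
so for the equation $y''=2y^3$ there are leading forms other than $\pm y$. What helps in our case is to vary the modulus $H$ at fixed $t$, that is, to differentiate (16) by $Z$.

**Step 3. Nondegeneracy.** This step checks that Lemma 5.2 applies to $x$. By Lemma 4.1 $x\notin k$, so $w\ne0$ and $x$ is a nonconstant function on $\mathcal E$. Let $\tilde H:=w^2-x^4-tx^2$. By (16) $D_0\tilde H=0$, so $\tilde H\in k\cap K_4$. We have $\tilde H\ne0$: otherwise, at a zero of $x$ of order $m\ge1$, $w^2$ has order $2m-2$ and $x^4+tx^2$ has order $2m$. We have $\tilde H\ne t^2/4$: otherwise $w=\pm(x^2+\frac t2)$; take $r\in\bar k$ with $r^2=-t/2$; at a zero of $x-r$ of order $m\geq1$ the left side has order $m-1$ and the right side $\pm(x-r)(x+r)$ has order $m$.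

**Step 4. Differentiate in $H$.** This step expresses $[x^2]$ by $[1]$ and $[y^2]$. By (14), $D_0(Zx)=Zw-\frac w{2z^2}$; and applying $Z$ to $w^2=x^4+tx^2+\tilde H$, $2wZw=(4x^3+2tx)Zx+Z\tilde H$. Hence
$$D_0\Big(\frac{Zx}w\Big)=\frac{Zw}w-\frac1{2z^2}-\frac{(2x^3+tx)Zx}{w^2}=\frac{Z\tilde H}{2w^2}-\frac1{2z^2}. \tag{17}$$
Here $Z\tilde H=\tilde H_H$ because $\tilde H\in k$. So $\tilde H_H[1/w^2]=[1/z^2]\ne0$; thus $\tilde H_H\neq0$, and (11), (12) give
$$\tilde H_H\,\frac{2\tilde H[1]+t[x^2]}{\tilde H\tilde\Delta}=\frac{2H[1]+t[y^2]}{H\Delta},$$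
that is, $[x^2]=p[1]+q[y^2]$ with $p,q\in k$ and $q=\dfrac{\tilde H\tilde\Delta}{\tilde H_HH\Delta}$.

**Step 5. Count the poles.** This step shows that $x$ has exactly two poles. At a pole, (16) gives $x=\pm\frac1u+O(u)$ (pole orders $p+2=3p$, then $c^3=c$ for the leading coefficient $c$, then the constant term vanishes), so $x^2=u^{-2}+O(1)$. Let $N\ge1$ be the number of poles. Choose $f\in K$ with $D_0f=x^2-p-qy^2$. Each pole of $x$ contributes $-1$ to the residues of $f$ and each of $\infty_\pm$ contributes $q$, so $-N+2q=0$. The residues $\pm1$ of $x$ add up to $0$, so $N=2n$, $n\ge1$ an integer, $q=n$, and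
$$\tilde H\tilde\Delta=nH\Delta\tilde H_H .$$
Put $s=H/t^2$. Then $k=\mathbb C(s)(t)$ and $k\cap K_0=\mathbb C(s)$, so $\tilde H=t^2h(s)$ with $h\in\mathbb C(s)$, and the equation becomes $h(1-4h)=n\,s(1-4s)h'$. For $\nu=h/(1-4h)\in\mathbb C(s)^*$ this says
$$\frac{\nu'}\nu=\frac{h'}{h(1-4h)}=\frac1{n\,s(1-4s)} .$$
The residue of $\nu'/\nu$ at $s=0$ is the integer $\operatorname{ord}_0\nu$, and it equals $1/n$. So $n=1$.

**Step 6. Locate the poles.** This step shows that the two poles are $\infty_\pm$. Call them $p_\pm$, with $x=\pm\frac1u+\cdots$ at $p_\pm$. An element $\sigma\in\mathrm{Gal}(\bar k/k)$ acts on $\bar kK$, fixing $x$ and $dy/z$, so $\operatorname{Res}_{\sigma p}(x\,dy/z)=\sigma(\operatorname{Res}_p(x\,dy/z))$. The residues at $p_+,p_-$ are $1,-1$, so $\sigma$ fixes $p_+$ and $p_-$: both are $k$-rational. The automorphism $a$ of Lemma 4.1 satisfies $a(x)=-x$, $a(w)=w$; so it permutes $\{p_+,p_-\}$ and preserves $w/x^2$, whose value at $p_\pm$ is $\mp1$. Hence $a$ fixes $p_+$ and $p_-$.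 Which places does $a$ fix? At the poles of $y$: both, since $\infty_\pm$ are distinguished by the $a$-invariant function $z/y^2$. Elsewhere a fixed place has $y=-y=0$ and $z=\pm\sqrt H$; such a place is not $k$-rational, because $\sqrt H\notin k$. So $\{p_+,p_-\}=\{\infty_+,\infty_-\}$, and by (9) $x-y$ or $x+y$ has no poles. It lies in $k\cap K_1=0$. $\square$

**Consequences.** Let $F$ be a BT and write $\operatorname{lead}F=\epsilon(F)y$ with $\epsilon(F)=\pm1$. Then $\operatorname{lead}D_\alpha F=\epsilon(F)z$. For a polynomial $P\ne0$ we get $\operatorname{lead}P(t,F,DF)=P_{top}(t,\epsilon y,\epsilon z)\neq0$. So $F,DF$ are algebraically independent over $\mathbb C(t)$, $\varphi_F$ is always defined, it preserves $\deg$, and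
$$\epsilon(F)=+\ \Longrightarrow\ \operatorname{lead}\varphi_F(f)=\operatorname{lead}f\quad\text{for all }f\in K^*. \tag{18}$$
Clearly $\epsilon(S\circ F)=-\epsilon(F)$. Also $\epsilon(T_\pm\circ F)=-\epsilon(F)$: the denominator $F'\pm(F^2+\frac t2)$ has leading form $\epsilon z\pm(y^2+\frac t2)$ of degree $2$, so $T_\pm\circ F=-F+(\text{degree}\le-2)$. Hence $\epsilon(T^n)=(-1)^n$.

## 8. Intertwiners that preserve leading forms

Let $\psi:K\to K$ be a $\mathbb C$-algebra endomorphism with $\psi(t)=t$ and $\operatorname{lead}\psi(f)=\operatorname{lead}f$ for all $f\in K^*$. It preserves degrees, so it extends continuously to $\widehat K$, with the same property (approximate $f\in\widehat K$ by elements of $K$). So $N=\psi-1$ lowers degrees by at least $1$, and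
$$V=\log\psi=\sum_{i\ge1}\frac{(-1)^{i-1}}iN^i$$
converges on $\widehat K$.

**Lemma 8.1.** $V$ is a continuous derivation of $\widehat K$ with $V(t)=0$, $\psi=e^V$, and $V=\sum_{j\ge1}V_{-j}$, where $V_{-j}=A_j\partial_y+B_j\partial_z$ with $A_j\in K_{1-j}$, $B_j\in K_{2-j}$. Each $V_{-j}$ restricts to a derivation of $K/\mathbb C(t)$, homogeneous of degree $-j$. If $V_{-j}=cD_0$, then $c\in K_{-j-1}$.

Proof. For integers $s>0$, $\psi^s=\sum_i\binom siN^i$ is multiplicative:
$$\sum_i\binom siN^i(fg)=\sum_{i,i'}\binom si\binom s{i'}N^i(f)N^{i'}(g).$$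
In every fixed degree only finitely many terms contribute, so both sides are polynomials in $s$ that agree for all positive integers. Compare the coefficients of $s^1$. For $i\ge1$, $\binom si=\frac{(-1)^{i-1}}is+O(s^2)$, and $\binom s0=1$; products with $i,i'\ge1$ are $O(s^2)$. The result is $V(fg)=V(f)g+fV(g)$. The identity $\psi=e^V$ is $\exp\log(1+N)=1+N$; in particular $\psi$ is bijective on $\widehat K$ with inverse $e^{-V}$. $V$ is continuous, and $V(t)=0$ as $N(t)=0$. The continuous derivations $V$ and $V(y)\partial_y+V(z)\partial_z$ agree on $t,y,z$, hence on $K$, hence on $\widehat K$. Since $V$ lowers degrees by at least $1$, decomposing $V(y)$ and $V(z)$ into components gives the $V_{-j}$. If $V_{-j}=cD_0$, then $cz=A_j\in K_{1-j}$. $\square$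

**Proposition 8.2 (rigidity).** If moreover $\psi D_\alpha=D_\alpha\psi$, then $\psi=\mathrm{id}$.

Proof. $V$ is a series in $\psi-1$, so $[V,D_\alpha]=0$. Suppose $V\neq0$, with leading term $V_{-m}$. Brackets $[V_{-j},D_0]$ have degree $1-j$, brackets $[V_{-j},X_\alpha]$ have degree $-j-2$. Degree $1-m$: $[V_{-m},D_0]=0$, so by Lemma 6.1 $V_{-m}=cD_0$ with $c\in k\cap K_{-m-1}$. Degree $-m-2$: $[V_{-m-3},D_0]+[cD_0,X_\alpha]=0$. By Lemma 6.2 $c=0$, a contradiction. $\square$

**Corollary 8.3.** Let $F,G$ be BTs from $\alpha$ to $\beta$ with $\epsilon(F)=\epsilon(G)=+$, and let $\varphi_G$ be an automorphism of $K$. Then $F=G$.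

Proof. $\psi=\varphi_F\varphi_G^{-1}$ fixes $\mathbb C(t)$, preserves leading forms by (18), and commutes with $D_\alpha$ by (4): $\varphi_F\varphi_G^{-1}D_\alpha=\varphi_FD_\beta\varphi_G^{-1}=D_\alpha\varphi_F\varphi_G^{-1}$. So $\psi=\mathrm{id}$ and $F=\varphi_F(y)=\varphi_G(y)=G$. $\square$

So if the parameter $\beta$ of $F$ is reached by some $G$ in the list with the right sign, we are done. Nothing so far restricts $\beta$. Does the same expansion restrict it?

## 9. The component $F_{-2}$, and why it leaves $\beta$ free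

**Proposition 9.1.** Let $F$ be a BT from $\alpha$ to $\beta$ with $\epsilon(F)=+$, $\kappa=\beta-\alpha$. Then $F=y+F_{-2}+(\text{degree}\le-3)$ with $F_{-2}\in K_{-2}$ and
$$[F_{-2}]=-\frac\kappa2\Big[\frac1{g_+}\Big]. \tag{19}$$

**Step 1. Show that $V_{-1}=V_{-2}=0$.** This step removes the components of $F$ in degrees $0$ and $-1$. Take $\psi=\varphi_F=e^V$. By (4), $e^{\operatorname{ad}V}(D_0+X_\beta)=\psi D_\beta\psi^{-1}=D_0+X_\alpha$. Compare degrees.

Degree $0$: $[V_{-1},D_0]=0$, so $V_{-1}=cD_0$ with $c\in k\cap K_{-2}$ (Lemma 6.1).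

Degree $-1$: $[V_{-2},D_0]+\frac12[V_{-1},[V_{-1},D_0]]=[V_{-2},D_0]=0$, so $V_{-2}=c_2D_0$ with $c_2\in k\cap K_{-3}=0$.

Degree $-2$: every iterated bracket on $D_0$ of total degree drop $3$ with at least two $V$'s has innermost bracket $[V_{-1},D_0]=0$ or $[V_{-2},D_0]=0$. So $[V_{-3},D_0]=X_\alpha-X_\beta=-\kappa\partial_z$.

Degree $-3$: for the same reason only $[V_{-4},D_0]+[V_{-1},X_\beta]+\frac12[V_{-1},[V_{-3},D_0]]=0$ remains. As $X_\beta-\frac\kappa2\partial_z=X_\mu$ with $\mu=\beta-\frac\kappa2$, this is $[V_{-4},D_0]+[cD_0,X_\mu]=0$. By Lemma 6.2 $c=0$, so $V_{-1}=0$.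

Thus $F=e^Vy=y+V_{-3}y+(\text{degree}\le-3)$.

**Step 2. Solve for the class of $F_{-2}$.** This step uses the degree-$0$ part of (3). Since $D_\alpha^2y=2y^3+ty+\alpha$, that part is
$$D_0^2F_{-2}+\alpha=(6y^2+t)F_{-2}+\beta .$$
By (8), $D_0(1/g_+)=-2y/g_+$ and
$$D_0^2\Big(\frac1{g_+}\Big)=\frac{4y^2-2z}{g_+}=\frac{6y^2+t}{g_+}-2 , \tag{20}$$
so $\gamma:=F_{-2}+\frac\kappa2\frac1{g_+}$ satisfies $D_0^2\gamma=(6y^2+t)\gamma$. So does $z$, as $D_0^2z=D_0(2y^3+ty)$. Write $\gamma=fz$; then $zD_0^2f+2D_0z\,D_0f=0$, i.e. $D_0(z^2D_0f)=0$, so $D_0f=c'/z^2$ with $c'\in k$. By (12) $c'=0$, so $f\in k$ and $[\gamma]=[D_0(fy)]=0$. $\square$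

*Check.* For $F=S\circ T_+=y+(\alpha+\frac12)/g_+$ we have $\beta=-\alpha-1$, $-\frac\kappa2=\alpha+\frac12$, in agreement with (19).

*The stopping point.* For every complex $\kappa$, (20) shows that $F=y-\frac\kappa{2g_+}$ satisfies $D_\alpha^2F=2F^3+tF+(\alpha+\kappa)$ in all degrees $\ge0$. So these first components put no condition on $\beta$. The integrality of $\beta\mp\alpha$ must come from the fact that $F$ is a rational function with poles of a special kind. We now combine the poles with (19).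

## 10. Pole expansions and the form $F=ay+c+D\log\rho$

**Lemma 10.1.** $P_{II}(\alpha)$, with $t=\xi+s$, has the formal solution
$$y(s)=\frac1s-\frac\xi6s-\frac{\alpha+1}4s^2+\eta s^3+\sum_{j\ge4}c_js^j,\qquad c_j\in\mathbb C[\xi,\eta],$$
with $\xi,\eta$ independent variables. Sending $t,y,z$ to $\xi+s,\ y(s),\ dy/ds$ defines an embedding $\iota:K_\alpha\to\mathbb C(\xi,\eta)((s))$ with $D\mapsto d/ds$. For $c\in\mathbb C(t)$, $\iota(c)=c(\xi)+O(s)$.

Proof. Put $y=s^{-1}+c_1s+c_2s^2+c_3s^3+\cdots$ into $y''=2y^3+(\xi+s)y+\alpha$. Order $s^{-1}$: $0=6c_1+\xi$. Order $s^0$: $2c_2=6c_2+1+\alpha$. Order $s$: $6c_3=6c_3+6c_1^2+\xi c_1$; here $c_3$ cancels and $6c_1^2+\xi c_1=0$ holds for $c_1=-\xi/6$, so $c_3=\eta$ is free. Order $s^{j-2}$, $j\ge4$: $(j(j-1)-6)c_j$ is a polynomial in earlier data, and $j(j-1)-6=(j-3)(j+2)\ne0$.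

For $\iota$ we need that the three images are algebraically independent over $\mathbb C$. Their Jacobian with respect to $(s,\xi,\eta)$ is
$$(y_\xi-y_s)z_\eta-(z_\xi-z_s)y_\eta=3+2+O(s)\neq0,$$
as $y_s=-s^{-2}+\cdots$, $z_s=2s^{-3}+\cdots$, $y_\eta=s^3+\cdots$, $z_\eta=3s^2+\cdots$. If $P$ were a nonzero polynomial relation of minimal degree, differentiating it would show that $\partial_tP,\partial_yP,\partial_zP$ are also relations; by minimality they are zero, so $P$ is a nonzero constant, absurd. The intertwining is clear on $t,y,z$. $\square$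

**Proposition 10.2.** For every BT $F$ of $P_{II}(\alpha)$ there are $a\in\mathbb Z$, $c\in\mathbb C(t)$, $\rho\in K^*$ with
$$F=ay+c+D\log\rho . \tag{21}$$

**Step 1. Remove the poles of $F$.** This step finds $\rho$. Let $R=\mathbb C(t)[y,z]$, a unique factorization domain with $DR\subset R$; let $p\in R$ be irreducible and $O_p$ the local ring at $(p)$, so $DO_p\subset O_p$. Suppose $\operatorname{ord}_pF=-m<0$. If $p\mid Dp$, then $\operatorname{ord}_pDf\ge\operatorname{ord}_pf$ for all $f$, and $2F^3$ of order $-3m$ in (3) has no partner. So $p\nmid Dp$. Write $F=Ap^{-m}$ with $A\in O_p^*$. Then $D^2F=m(m+1)A(Dp)^2p^{-m-2}+\cdots$ has order exactly $-m-2$, and it must balance $2A^3p^{-3m}$. So $m=1$ and $A^2\equiv(Dp)^2$ mod $p$, hence $A\equiv\epsilon_pDp$ mod $p$ with $\epsilon_p=\pm1$, and $F-\epsilon_pDp/p\in O_p$. Let $\rho=\prod p^{\epsilon_p}$ over the finitely many such $p$ (up to associates). Then $Q:=F-D\log\rho\in\bigcap_pO_p=R$.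

**Step 2. Bound $Q$.** This step shows $Q=ay+c$ with $a,c\in\mathbb C(t)$. By Lemma 3.1 $\deg'F\le1$, and $\deg'D\log\rho\le1$. So $Q\in R$ has $\deg'Q\le1$.

**Step 3. Show that $a$ is an integer.** This step uses $\iota$. The series $f=\iota(F)$ satisfies $f''=2f^3+(\xi+s)f+\beta$; so it is regular or has a simple pole with residue $\pm1$. The residue of $\iota(D\log\rho)=\frac d{ds}\log\iota(\rho)$ is $\operatorname{ord}_s\iota(\rho)\in\mathbb Z$. The residue of $\iota(ay+c)$ is $a(\xi)$. So $a(\xi)\in\mathbb Z$, and $a$ is a constant integer. $\square$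

Examples: $T_+=y-D\log g_+$ has $a=1$; $S\circ T_+=-y+D\log g_+$ has $a=-1$. The integer $a$ need not be unique: for $\alpha=-\frac12$, (7) gives $2y=D\log g_+$, so $y=-y+D\log g_+$.

## 11. The relation $\frac\kappa2+j(\alpha+\frac12)\in\mathbb Z$

**Proposition 11.1.** Let $\epsilon(F)=+$, $\beta-\alpha=\kappa$, and $F=ay+c+D\log\rho$ as in Proposition 10.2. Then $a=1-2j$ with $j\in\mathbb Z$, and
$$\frac\kappa2+j\big(\alpha+\tfrac12\big)\in\mathbb Z . \tag{22}$$

**Step 1. Identify $\rho_0=\operatorname{lead}\rho$.** This step reads (21) in degree $1$. Since $\deg D\log\rho\le1$, we have $\deg c\le1$, hence $\deg c\le0$ (only even degrees occur). So in degree $1$: $D_0\log\rho_0=(1-a)y$. The residue of $D_0\log\rho_0$ at a place is the order of $\rho_0$ there; by (9), $\operatorname{div}\rho_0=(1-a)(\infty_+-\infty_-)$. If $1-a=2i+1$ were odd, $\rho_0g_+^{-i}$ would have divisor $\infty_+-\infty_-$, impossible in genus $1$. So $1-a=2j$, $\rho_0g_+^{-j}$ has no zeros or poles, and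
$$\rho_0=Cg_+^j,\qquad C\in k^*\text{ homogeneous}.$$

**Step 2. Compare with (19).** This step reads (21) in degree $-2$. Let $\ell=\log(\rho/\rho_0)=\sum_{n\le-1}\ell_n\in\widehat K$, so $D\log\rho=D_0\log\rho_0+X_\alpha\log\rho_0+D\ell$. As $X_\alpha g_+=\alpha+\frac12$,
$$F_{-2}=c_{-2}+X_\alpha\log\rho_0+D_0\ell_{-3},\qquad X_\alpha\log\rho_0=\frac{j(\alpha+\frac12)}{g_+}+\frac{C_t+C_H(-y^2+2\alpha z)}C . \tag{23}$$
Take classes and compare the coefficients of $[y^2]$, using (19), (13) and Lemma 5.1 (note $c_{-2}\in k$ and $[z]=0$):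
$$\frac\kappa{2B}=-\frac{j(\alpha+\frac12)}B-\frac{C_H}C,\qquad\text{i.e.}\qquad\frac{C_H}C=-\frac{\kappa/2+j(\alpha+\frac12)}{H-t^2/4}.$$
Since $C\in\mathbb C(t)(H)^*$, the residue of $C_H/C$ at $H=t^2/4$ is an integer. $\square$

*Check.* For $T^2$: $\kappa=2$, $a=1$, $j=0$, and (22) says $1\in\mathbb Z$. For $S\circ T_+$: $j=1$, $\frac\kappa2=-(\alpha+\frac12)$, and (22) says $0\in\mathbb Z$.

If $\alpha\in\frac12+\mathbb Z$, then $j(\alpha+\frac12)\in\mathbb Z$ and (22) already gives $\beta-\alpha\in2\mathbb Z$. For other $\alpha$, (22) with, say, $j=2$ would allow $\beta\in-3\alpha-2+2\mathbb Z$, outside the list. So we must show $j\in\{0,1\}$, that is, $a=\pm1$. The idea: if $F$ has an inverse BT $\tilde F$ with integer $\tilde a$, then substitution shows that $(1-a\tilde a)y$ is a logarithmic derivative up to $\mathbb C(t)$. So we need two facts: such a multiple of $y$ is $0$ (Section 12), and $F$ has an inverse (Section 13).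

## 12. Multiples of $y$ that are logarithmic derivatives

**Lemma 12.1.** Let $\alpha\notin\frac12+\mathbb Z$, $n\in\mathbb Z$. If $ny\in\mathbb C(t)+D_\alpha\log K^*$, then $n=0$.

For $\alpha=-\frac12$ this is false, as $2y=D\log g_+$.

**Step 1. Move $\alpha$ into a strip.** This step allows us to assume $-\frac12\le\operatorname{Re}\alpha<\frac12$, $\alpha\ne-\frac12$. By (6), $\varphi_{T_+}:K_{\alpha+1}\to K_\alpha$ sends $y$ to $y-D_\alpha\log g_+$, and $\varphi_{T_-}:K_{\alpha-1}\to K_\alpha$ sends $y$ to $y+D_\alpha\log g_-$. Both intertwine the derivations and fix $\mathbb C(t)$. So if $ny\in\mathbb C(t)+D\log K^*$ holds at $\alpha+1$ or at $\alpha-1$, it holds at $\alpha$. For fixed $n$ the property is thus invariant under $\alpha\mapsto\alpha\pm1$.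

**Step 2. Reduce to invariant polynomials.** This step reduces the claim to the nonexistence of irreducible $p\in R$ with $p\mid Dp$. Let $ny=c+D\log g$. If an irreducible $p\in R$ with $p\nmid Dp$ occurred in $g$, $D\log g$ would have a pole along $p$, while $ny-c\in R$. So all irreducible factors $p$ of $g$ satisfy $Dp=\lambda p$ with $\lambda\in R$. If no such $p$ exists, then $g\in\mathbb C(t)$, $ny\in\mathbb C(t)$ and $n=0$.

**Step 3. The leading form of such a $p$.** Let $p$ be irreducible in $R$ with $Dp=\lambda p$. This step finds $\operatorname{lead}p$. Multiplying by an element of $\mathbb C(t)^*$ we may assume $p\in\mathbb C[t,y,z]$. As $\deg'\lambda\le1$, $\lambda=my+r$ with $m,r\in\mathbb C(t)$. The residue of $\iota(D\log p)$ is $m(\xi)=\operatorname{ord}_s\iota(p)\in\mathbb Z$, so $m\in\mathbb Z$. As $\deg D\log p\le1$, $\deg r\le1$, hence $\deg r\le0$. With $p_0=\operatorname{lead}p\in\mathbb C[t,y,z]$ we have $D_0\log p_0=my$, so as in Step 1 of Proposition 11.1 $m=2j$ and $p_0=Cg_+^j$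 with $C\in k^*$ homogeneous. Put $\ell=\log(p/p_0)$. Degree $0$ of $\lambda=D\log p$: $r_0=D_0\ell_{-1}$ with $r_0\in\mathbb C$, so $r_0=0$ by Lemma 5.1. Degree $-2$: $r_{-2}=X_\alpha\log p_0+D_0\ell_{-3}$. With $N=j(\alpha+\frac12)$, formula (23) for $p_0$ and (13), the coefficients of $[y^2]$ and $[1]$ give
$$\frac{C_H}C=-\frac NB,\qquad r_{-2}=-\frac{Nt}{2B}+\frac{C_t}C .$$
The residue at $H=t^2/4$ shows $N\in\mathbb Z$. As $B_H=1$, $CB^N$ does not depend on $H$: $C=C_1B^{-N}$ with $C_1\in\mathbb C(t)^*$ homogeneous, so $C_1=\mathrm{const}\cdot t^l$. As $B_t=-t/2$, $\frac{C_t}C=\frac lt+\frac{Nt}{2B}$, and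
$$r_{-2}=\frac lt,\qquad p_0=C_1\,g_+^{\,j-N}g_-^{\,-N}.$$

**Step 4. Force $j=0$.** This step uses that $p_0$ is a polynomial. The elements $g_\pm$ are monic of degree $1$ in $z$, so they are non-associate irreducibles of $R$; hence $N\le j$ and $N\le0$. If $j\neq0$, then $\alpha+\frac12=N/j$ is real, so $0<\alpha+\frac12<1$ by Step 1. For $j>0$ we get $N>0$; for $j<0$ we get $N=j(\alpha+\frac12)>j$. Both are contradictions. So $j=0$, $m=0$, and $\lambda=r=\frac lt+O(t^{-2})\in\mathbb C(t)$.

**Step 5. Conclude with constants.** This step shows $p\in\mathbb C(t)$, a contradiction. The element $\psi_0=t^l\exp\int(r-\frac lt)\,dt\in\mathbb C((1/t))^*$ satisfies $\psi_0'=r\psi_0$. So $D(p/\psi_0)=0$ in $\widehat K$, and $p\in\mathbb C\psi_0\subset\mathbb C((1/t))$ by Lemma 6.3. Then $\partial_yp=\partial_zp=0$ and $p\in\mathbb C(t)$, against the irreducibility of $p$ in $R$. $\square$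

## 13. Birationality, by extending the valuation

**Proposition 13.1.** Every BT $F$ from $\alpha$ to $\beta$ satisfies $\mathbb C(t)(F,DF)=K$, and $\varphi_F^{-1}(y)$ is a BT from $\beta$ to $\alpha$.

The second statement follows from the first: then $\varphi_F$ is an automorphism, $\varphi_F^{-1}D_\alpha=D_\beta\varphi_F^{-1}$, and $\tilde F=\varphi_F^{-1}(y)\notin\mathbb C(t)$ satisfies $D_\beta^2\tilde F=2\tilde F^3+t\tilde F+\alpha$. For the first, replacing $F$ by $-F$, we assume $\epsilon(F)=+$.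

We use four textbook facts. (V1) For a finite separable extension and a discrete valuation of the base field, $\sum e_if_i$ over all extensions of the valuation is the degree of the field extension (Serre, *Local Fields*, Ch. I §4, Prop. 10). (V2) If $K'$ is finite over a complete discretely valued field of residue characteristic $0$, with valuation ring $O$, there is an intermediate $L$ with the same residue field as $K'$, unramified over the base, $L$ generated by $\theta$ with $O_L=O[\theta]$, where $\theta$ is a root of a monic $g\in O[X]$ with $g'(\theta)$ a unit; and $K'/L$ is totally ramified. (V3) In such fields a $1$-unit (a unit with residue $1$) has an $e$-th root that is a $1$-unit, by Hensel's lemma. (V4) In characteristic $0$ a derivation extends uniquely to an algebraic extension.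

Let $\tilde K=\varphi_F(K)=\mathbb C(t)(F,DF)\subset K$. $K/\tilde K$ is finitely generated, and both fields have transcendence degree $3$ over $\mathbb C$; so it is finite, and separable. Let $\tilde v=v|_{\tilde K}$. By (18), $v$ and $\tilde v$ have the same value group $\mathbb Z$ and the same residue field $K_0$: so $e=f=1$ for $v|\tilde v$. By (V1) it suffices to show that $v$ is the *only* extension of $\tilde v$ to $K$. Let $w$ be any extension, with ramification index $e$; let $d_w=-w$ be normalized to extend $\deg$ on $\tilde K$, with values in $\frac1e\mathbb Z$. Let $K_w$ be the completion, finite over the completion $\hat{\tilde K}$ of $\tilde K$, whose valuation ring is $O$.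

**Step 1. $D$ extends to $K_w$ with $d_w(Df)\le d_w(f)+1$.** This step makes it possible to take leading parts of differential equations at $w$. Let $\pi=F/t\in\tilde K$, of degree $-1$: a uniformizer of $\tilde v$. Let $\delta=\pi D$. By (4), $\deg D\varphi_F(f)=\deg\varphi_F(D_\beta f)\le\deg f+1$, so $\deg\delta f\le\deg f$ on $\tilde K$. So $\delta$ extends continuously to $\hat{\tilde K}$ with the same property.

Take $L,\theta,g$ as in (V2) for $K'=K_w$. Then $K_w/L$ is totally ramified of degree $e$. I claim $K_w=L(\Pi)$ with $\Pi^e=\varpi$ a uniformizer of $L$. For uniformizers $\Pi_0$ of $K_w$ and $\varpi_0$ of $L$, $\Pi_0^e/\varpi_0$ is a unit, and as the residue fields agree, $\Pi_0^e=\varpi_0\,b\,b_1$ with $b\in O_L^*$ and $b_1$ a $1$-unit of $K_w$. By (V3) $b_1=b_2^e$; take $\Pi=\Pi_0/b_2$, $\varpi=\varpi_0b$.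

Extend $\delta$ to $K_w$ by (V4). From $g(\theta)=0$ we get $\delta\theta=-g^\delta(\theta)/g'(\theta)\in O_L$ ($g^\delta$: apply $\delta$ to the coefficients), so $O_L$ is $\delta$-stable. As $\pi$ is a uniformizer of $L$ with $\delta\pi/\pi\in O$, writing elements of $L^*$ as $\pi^i\cdot$unit shows that $\delta$ does not raise $d_w$ on $L$. Next, $\delta\Pi/\Pi=\frac1e\delta\varpi/\varpi\in O_L$. For $f=\sum_{0\le i<e}a_i\Pi^i$, $a_i\in L$, we have $w(f)=\min_iw(a_i\Pi^i)$, since these values are distinct modulo the value group of $L$; and $\delta(a_i\Pi^i)=(\delta a_i+i\,a_i\,\delta\Pi/\Pi)\Pi^i$. So $w(\delta f)\ge w(f)$ on $K_w$. On $K$ this $\delta$ is $\pi D$, because a derivation $K\to K_w$ is determined by its restriction to $\tilde K$. Put $D=\pi^{-1}\delta$ on $K_w$. By continuity $D=d/dt$ on $\mathbb C((1/t))\subset\hat{\tilde K}$.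

**Step 2. The graded ring at $w$.** This step sets up an algebraic extension of the elliptic field $(K,D_0)$. By Step 1, $D$ induces a derivation $\bar D_0$ of degree $+1$ on the graded domain $\mathrm{gr}_wK=\mathrm{gr}\,K_w$ (graded by $\frac1e\mathbb Z$): the class of $f$ in degree $\nu$ goes to the class of $Df$ in degree $\nu+1$. Via $\varphi_F$ the subring $\mathrm{gr}_{\tilde v}\tilde K$ is identified with $\bigoplus_nK_n$, and $\bar D_0$ with $D_0$ there, as $D_\alpha\varphi_F=\varphi_F(D_0+X_\beta)$. Let $M=\operatorname{Frac}\mathrm{gr}_wK$ and let $K^\circ\subset M$ be the fraction field of $\mathrm{gr}_{\tilde v}\tilde K$. It is a copy of $(K,D_0)$. Let $y^\circ,z^\circ$ be the classes of $F,DF$, $t$ the class of $t$ (degree $2$, nonzero), and $k^\circ,Z^\circ$ the copies of $k$ and $Z$. All of Section 5 applies to $K^\circ/k^\circ$. $M$ is algebraic over $K^\circ$: for homogeneous $\gamma\in\mathrm{gr}_wK$, $\gamma^e$ has integral degree, so $\gamma^e$ times a power of the class of $\pi$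 lies in the residue field of $w$, which is finite over that of $\tilde v$.

Let $M_1/K^\circ$ be a finite subextension of $M$; it is $\bar D_0$-stable by (V4). Its compositum with an algebraic closure $\bar k$ of $k^\circ$ is a function field of one variable over $\bar k$, finite over $\bar kK^\circ$. At each place the completion is a finite extension of $\bar k((u))$, that is, $\bar k((u^{1/e'}))$, with $\bar D_0=d/du$.

**Step 3. No $0\ne\gamma\in M$ satisfies $\bar D_0^2\gamma=\tau\gamma$ with $\tau\in\{t,-2t\}$.** This step will exclude unwanted values of $d_w(y)$. Work in $M_1=K^\circ(\gamma)$. At a place let $\gamma=cu^\rho+\cdots$, $c\neq0$, $\rho\in\frac1{e'}\mathbb Z$. If $\rho\ne0,1$, then $\bar D_0^2\gamma$ has leading exponent $\rho-2$, but $\tau\gamma$ has $\rho$. So $\rho\in\{0,1\}$ at every place, $\gamma$ has no poles, $\gamma\in\bar k$, $\bar D_0\gamma=0$, $\tau\gamma=0$, a contradiction.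

**Step 4. $d_w(y)=1$.** Let $\mathsf a=d_w(y)$; we use $D^2y=2y^3+ty+\alpha$. If $\mathsf a>1$, the term $2y^3$ has degree $3\mathsf a>\mathsf a+2$ and $3\mathsf a>0$, against Step 1. Let $\mathsf a<1$. Let $f\in\mathbb C((1/t))\subset K_w$, $d_w(f)\le-2$, be the formal solution of $P_{II}(\alpha)$ as in Section 7, and $G=y-f$. If $G=0$, then $y$ and $z=Dy$ lie in $\mathbb C((1/t))$, so $K\subset\mathbb C((1/t))$ and $w$ has residue field $\mathbb C$ on $K$; but this residue field contains $K_0$, of transcendence degree $2$. So $G\neq0$ and $b:=d_w(G)<1$. In $D^2G=2G^3+6fG^2+6f^2G+tG$ we have $3b<b+2$, $2b-2<b+2$, $b-4<b+2$; the degree $b+2$ part is $\bar D_0^2\bar G=t\bar G$ for the class $\bar G\ne0$ of $G$, against Step 3.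

So $\mathsf a=1$. Let $\eta$ be the class of $y$. The degree $3$ part of $D^2y=2y^3+ty+\alpha$ is $\bar D_0^2\eta=2\eta^3+t\eta$.

**Step 5. $\bar D_0\eta\ne0$.** This step excludes $y\sim\sqrt{-t/2}$ at $w$. Suppose $\bar D_0\eta=0$. Then $\eta^2=-t/2$, so $-t/(2y^2)$ is a $1$-unit, and by (V3) there is $r\in K_w$ with $r^2=-t/2$ and $y/r$ a $1$-unit. From $2r\,Dr=-\frac12$ and $t=-2r^2$ we get $Dr=r/(2t)$, so on $\mathbb C((r^{-1}))\subset K_w$ the derivation $D$ lowers the degree by at least $2$. We look for a solution $f=r+\chi$ of $P_{II}(\alpha)$ in $\mathbb C((r^{-1}))$ with $\deg\chi\le-2$. As $2r^3+tr=0$ and $6r^2+t=-2t$, the equation for $\chi$ is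
$$\chi=\frac1{2t}\big(\alpha-r''-\chi''+6r\chi^2+2\chi^3\big).$$
The right side maps $\{\deg\chi\le-2\}$ into itself and lowers the degree of differences by at least $3$ (the worst term is $6r\chi^2$, whose difference is $6r(\chi_1+\chi_2)(\chi_1-\chi_2)$); so a solution exists. Put $G=y-f$. It is nonzero, for otherwise $K\subset\mathbb C((r^{-1}))$, whose residue field is $\mathbb C$. And $b=d_w(G)<1$, because $y/r$ is a $1$-unit. Now $D^2G=2G^3+6fG^2+(6f^2+t)G$, with $3b<b+2$, $1+2b<b+2$ and $6f^2+t=-2t+(\text{degree}\le-1)$. So $\bar D_0^2\bar G=-2t\bar G$, against Step 3.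

**Step 6. $t$ and $h$ are independent.** Let $\eta_1=\bar D_0\eta\neq0$, the class of $z=Dy$ in degree $2$, and $h=\eta_1^2-\eta^4-t\eta^2$. Then $\bar D_0h=0$. This step shows that $t,h$ are algebraically independent over $\mathbb C$. Suppose $h$ is algebraic over $\mathbb C(t)$, possibly $0$. Extend $Z^\circ$ to $M_1=K^\circ(\eta,\eta_1)$. Then $Z^\circ h=0$, since $Z^\circ t=0$; and $[Z^\circ,\bar D_0]=\frac1{2z^{\circ2}}\bar D_0$ on $M_1$, as both sides are derivations of $M_1$ agreeing on $K^\circ$. The computation of (17), with $x,w,\tilde H$ replaced by $\eta,\eta_1,h$, gives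
$$\bar D_0\Big(\frac{Z^\circ\eta}{\eta_1}\Big)=-\frac1{2z^{\circ2}} .$$
The trace $\operatorname{Tr}_{M_1/K^\circ}$ commutes with $\bar D_0$: by (V4) the extension of $\bar D_0$ to a normal closure commutes with its automorphisms over $K^\circ$. Taking traces, $[M_1:K^\circ]\cdot\frac1{2z^{\circ2}}\in\bar D_0K^\circ$, against (12).

**Step 7. $w=v$.** This step concludes. Elements of $M$ algebraic over $\mathbb C(t,h)$ are $\bar D_0$-constants, and $\eta$ is not one. So $t,h,\eta$ are algebraically independent over $\mathbb C$, hence so are $t,\eta,\eta_1$. For every polynomial $P\neq0$, the class of $P(t,y,z)$ in degree $\deg P$ is $P_{top}(t,\eta,\eta_1)\ne0$. So $d_w=\deg$ on $\mathbb C[t,y,z]$, hence on $K$, and $w=v$. $\square$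

**Proposition 13.2.** If $\alpha\notin\frac12+\mathbb Z$ and $F=ay+c+D_\alpha\log\rho$ is a BT as in Proposition 10.2, then $a=\pm1$.

Proof. By Proposition 13.1, $\tilde F=\varphi_F^{-1}(y)$ is a BT from $\beta$ to $\alpha$. By Proposition 10.2 for $\beta$, $\tilde F=\tilde ay+\tilde c+D_\beta\log\tilde\rho$ with $\tilde a\in\mathbb Z$. Apply $\varphi_F$ and use (4):
$$y=\tilde aF+\tilde c+D_\alpha\log\varphi_F(\tilde\rho)=\tilde a\,a\,y+\big(\text{an element of }\mathbb C(t)+D_\alpha\log K^*\big).$$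
Lemma 12.1 with $n=1-a\tilde a$ gives $a\tilde a=1$. $\square$

## 14. Proof of Theorem 1

Let $F$ be a BT from $\alpha$ to $\beta$, and first let $\epsilon(F)=+$.

**Step 1. Locate $\beta$.** This step shows $\beta\in\alpha+2\mathbb Z$ or $\beta\in-\alpha-1+2\mathbb Z$. Use (22). If $\alpha\in\frac12+\mathbb Z$, then $j(\alpha+\frac12)\in\mathbb Z$, so $\beta-\alpha=\kappa\in2\mathbb Z$. If $\alpha\notin\frac12+\mathbb Z$, then $a=1-2j=\pm1$ by Proposition 13.2. For $j=0$: $\beta-\alpha\in2\mathbb Z$. For $j=1$: $\beta-\alpha+2\alpha+1\in2\mathbb Z$, i.e. $\beta\in-\alpha-1+2\mathbb Z$.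

**Step 2. Compare.** This step identifies $F$. If $\beta=\alpha+2m$, let $G=T^{2m}$; if $\beta=-\alpha-1+2m$, let $G=S\circ T^{1-2m}$, which goes from $\alpha$ to $-(\alpha+1-2m)=\beta$. By Section 7, $\epsilon(G)=+$ in both cases, and $\varphi_G$ is an automorphism of $K$ by Lemma 2.2. By Corollary 8.3, $F=G$.

**Step 3. The other sign.** If $\epsilon(F)=-$, then $S\circ F=-F$ is a BT from $\alpha$ to $-\beta$ with sign $+$. So $-F$ is $T^{2m}$ or $S\circ T^{1-2m}$, and $F$ is $S\circ T^{2m}$ or $T^{1-2m}$.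

So every BT is some $T^n$ or $S\circ T^n$: for each $\alpha\in\mathbb C$, all BTs of $P_{II}(\alpha)$ are compositions of $T_+,T_-$ and $S$. $\blacksquare$

## 15. Proof of Theorem 2

(i) This is Proposition 13.1.

(ii) All $\varphi$ of BTs are automorphisms by (i). So by Corollary 8.3, applied to $F$ or to $-F$, a BT $F$ of $P_{II}(\alpha)$ is determined by the pair $(\beta,\epsilon(F))$. The pair of $T^n$ is $(\alpha+n,(-1)^n)$ and that of $S\circ T^n$ is $(-\alpha-n,(-1)^{n+1})$. So by Theorem 1, BTs with $\epsilon=+$ exist exactly for $\beta\in(\alpha+2\mathbb Z)\cup(-\alpha-1+2\mathbb Z)$, and those with $\epsilon=-$ exactly for $\beta\in(\alpha+1+2\mathbb Z)\cup(-\alpha+2\mathbb Z)$. The union is $(\alpha+\mathbb Z)\cup(-\alpha+\mathbb Z)$.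

If $2\alpha\notin\mathbb Z$, these four classes are disjoint, so there is exactly one BT for each $\beta\in\pm\alpha+\mathbb Z$. If $\alpha\in\mathbb Z$, then $-\alpha\equiv\alpha$ mod $2$, so each sign occurs for every $\beta\in\mathbb Z$: exactly two BTs. If $\alpha\in\frac12+\mathbb Z$, then $2\alpha$ is odd, so $-\alpha-1+2\mathbb Z=\alpha+2\mathbb Z$ and $-\alpha+2\mathbb Z=\alpha+1+2\mathbb Z$: exactly one BT for every $\beta\in\frac12+\mathbb Z$.

Distinct $T^n$ have distinct $\beta$, as do distinct $S\circ T^n$. Finally $T^n=S\circ T^m$ iff the pairs agree, i.e. $2\alpha=-(n+m)$ with $n+m$ odd, i.e. $\alpha\in\frac12+\mathbb Z$ and $m=-2\alpha-n$.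

(iii) Since $\mathcal P,\mathcal P'$ are algebraically independent over $\mathbb C(t)$, the substitution $y\mapsto\mathcal P$, $z\mapsto\mathcal P'$ is an isomorphism of differential fields $K_\alpha\cong\mathbb C(t)(\mathcal P,\mathcal P')$. So the identity (3), which holds for $F(\mathcal P,\mathcal P')$, holds for $F$ in $K_\alpha$. By Lemma 2.1 $F$ is a BT, and Theorem 1 applies. $\blacksquare$
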